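\title{Approximating loops by real rational curves, and a family of quartic threefolds}

\begin{abstract}
Let $C\subset\mathbb P^4$ be a smooth curve with real points cut out by three real quadrics $q_1,q_2,q_3$, and let $X_t$ be the quartic threefold $q_1^2+q_2^2+q_3^2=t(x_0^4+\dots+x_4^4)$. For small $t>0$ the real locus $X_t(\mathbb R)$ is an $S^2$-bundle over $C(\mathbb R)$, and it was conjectured that every real rational curve on $X_t$ is contractible on real points. We show that this fails for every choice of the quadrics and every sufficiently small $t>0$: each free homotopy class of loops in $X_t(\mathbb R)$ is realized by a real rational curve. The proof rests on an approximation theorem. On a smooth projective real variety that is rationally connected over $\mathbb C$, every $C^k$ loop of real points is a $C^k$ limit of real rational curves with the same $k$-jets at finitely many given points. Among smooth projective varieties with real points, this property characterizes the rationally connected ones. We also show that the conjecture holds for curves of degree at most $d$ once $t$ is below a threshold depending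 on $d$.
\end{abstract}

\section{The question and the results}

Let $X$ be a projective variety over $\mathbb R$. By a \emph{real rational curve} on $X$ we mean a morphism $g:\mathbb P^1\to X$ defined over $\mathbb R$. It sends the circle $\mathbb{RP}^1$ into $X(\mathbb R)$, so it defines a loop of real points, and one may ask which free homotopy classes of loops arise in this way. The two simplest cases give opposite answers. For $X=\mathbb P^1$ every class arises: after the Cayley transform, which carries $\mathbb{RP}^1$ to the unit circle, the maps $z\mapsto z^n$ $(n\in\mathbb Z)$ are real and wind $n$ times. For a smooth curve $X$ of positive genus only the trivial class arises, since by the Riemann--Hurwitz formula every morphism $\mathbb P^1\to X$ is constant. This paper concerns a family of threefolds that have many rational curves but whose real points collapse onto a curve of positive genus.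

Let $q_1,q_2,q_3$ be quadratic forms in $x_0,\dots,x_4$ with real coefficients such that
\[
C=(q_1=q_2=q_3=0)\subset\mathbb P^4
\]
is a smooth curve with $C(\mathbb R)\ne\emptyset$, and put
\[
X_t=\bigl(q_1^2+q_2^2+q_3^2-t(x_0^4+\dots+x_4^4)=0\bigr)\subset\mathbb P^4 .
\]
A sum of real squares vanishes only if each term does, so $X_0(\mathbb R)=C(\mathbb R)$, a disjoint union of circles. For small $t>0$ the real locus $X_t(\mathbb R)$ is the boundary of a thin tube around these circles, an $S^2$-bundle over $C(\mathbb R)$; we recall the proof in Proposition~\ref{prop:tube}. The following conjecture is posed in \cite{source}.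

\begin{quote}
\textbf{Conjecture.} For $0<t\ll1$, every real rational curve $g:\mathbb P^1\to X_t$ induces a null-homotopic map $\mathbb{RP}^1\to X_t(\mathbb R)$.
\end{quote}

There is a good reason to expect this. A loop in $X_t(\mathbb R)$ that is not null-homotopic runs all the way around one of the tubes. If such loops came from rational curves $g_i$ on $X_{t_i}$ with $t_i\to0$, one would like to pass to the limit and obtain a union of rational curves containing a whole circle of $C(\mathbb R)$, hence containing $C$. This is absurd, because $C$ has genus $5$. The passage to the limit is legitimate when the degrees of the $g_i$ are bounded, and it gives the following.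

\begin{theorem}\label{thm:bounded}
Let $q_1,q_2,q_3$ be as above. For every $d$ there is $t_d>0$ such that for $0<t<t_d$ every real morphism $g:\mathbb P^1\to X_t$ with $\deg g^*\mathcal O(1)\le d$ is null-homotopic on real points.
\end{theorem}

The conjecture asks for one threshold that serves all degrees, and there is none.

\begin{theorem}\label{thm:false}
Let $q_1,q_2,q_3$ be as above, and let $t>0$ be small enough that $X_t$ is smooth and $X_t(\mathbb R)$ is an $S^2$-bundle over $C(\mathbb R)$. Then every free homotopy class of loops in $X_t(\mathbb R)$ contains $g|_{\mathbb{RP}^1}$ for some real morphism $g:\mathbb P^1\to X_t$. Each component of $X_t(\mathbb R)$ has $\pi_1\cong\mathbb Z$, so some of these real rational curves are not null-homotopic.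
\end{theorem}

Both conditions on $t$ hold for all sufficiently small $t>0$ (Proposition~\ref{prop:tube}). Thus the conjecture is false for every admissible choice of $q_1,q_2,q_3$ and every sufficiently small $t>0$. Taken together, the two theorems say that the least degree of a real rational curve on $X_t$ that is not null-homotopic is finite for each small $t>0$ and tends to infinity as $t\to0$.

Theorem~\ref{thm:false} uses only one algebraic property of $X_t$. A smooth projective complex variety $X$ is \emph{rationally connected} if there is a dense Zariski open subset of $X\times X$ each of whose points $(x,x')$ has both $x$ and $x'$ in the image of one morphism $\mathbb P^1\to X$. For a smooth projective $X$ over $\mathbb R$ the set $X(\mathbb R)$ is a compact manifold. The $C^k$ topology on maps $\mathbb{RP}^1\to X(\mathbb R)$ is that of uniform convergence of derivatives of order at most $k$, computed in any smooth embedding of $X(\mathbb R)$ in a Euclidean space, and two $C^k$ maps have the same \emph{$k$-jet} at a point if their derivatives of order $0,\dots,k$ agree there.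

\begin{theorem}\label{thm:approx}
Let $X$ be a smooth projective geometrically integral variety over $\mathbb R$ such that $X_{\mathbb C}$ is rationally connected. Let $0\le k<\infty$, let $\gamma:\mathbb{RP}^1\to X(\mathbb R)$ be a $C^k$ map and let $S\subset\mathbb{RP}^1$ be a finite set. Then every $C^k$-neighborhood of $\gamma$ contains $g|_{\mathbb{RP}^1}$ for some morphism $g:\mathbb P^1\to X$ defined over $\mathbb R$ with the same $k$-jets as $\gamma$ at the points of $S$.
\end{theorem}

The hypothesis of rational connectedness cannot be dropped.

\begin{theorem}\label{thm:converse}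
Let $X$ be a smooth projective geometrically integral variety over $\mathbb R$ with $X(\mathbb R)\neq\emptyset$. If the conclusion of Theorem~\ref{thm:approx} holds for $k=0$, or if merely any two points of some connected component $M$ of $X(\mathbb R)$ lie on the image of $\mathbb{RP}^1$ under a real morphism $\mathbb P^1\to X$, then $X_{\mathbb C}$ is rationally connected.
\end{theorem}

The proof of Theorem~\ref{thm:approx} is complex-analytic and resembles Runge's theorem, in which a function holomorphic near a compact set is approximated by rational functions with poles in the holes of the set. We first make $\gamma$ holomorphic near a fine graph $\Gamma\subset\mathbb P^1(\mathbb C)$ containing the real circle, and then close up the holes of $\Gamma$. A map to $X$ cannot have poles. What replaces them is a thin annulus, a \emph{neck}, on which the map runs many times over a flexible rational curve of $X_{\mathbb C}$. The holes come in complex conjugate pairs, so these auxiliary curves need not be real.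

Section~\ref{sec:tube} describes $X_t(\mathbb R)$ and proves Theorem~\ref{thm:bounded}. Section~\ref{sec:rc} recalls what we need about rationally connected varieties and deduces Theorem~\ref{thm:false} from Theorem~\ref{thm:approx}. Section~\ref{sec:model} builds the necks by hand for $X=\mathbb P^1$. Sections~\ref{sec:tools}--\ref{sec:necks} prove Theorem~\ref{thm:approx}, and Section~\ref{sec:converse} proves Theorem~\ref{thm:converse}. The disproof of the conjecture needs only Theorems~\ref{thm:false} and~\ref{thm:approx}.

\section{The real locus of $X_t$ and curves of bounded degree}\label{sec:tube}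

Smoothness of $C$ means that the matrix $(\partial q_i/\partial x_j)$ has rank $3$ at every nonzero common zero of $q_1,q_2,q_3$ in $\mathbb C^5$. With $|x|^2=\sum x_j^2$, define smooth functions on $\mathbb P^4(\mathbb R)$ by
\[
\bar q=\Bigl(\frac{q_1}{|x|^2},\frac{q_2}{|x|^2},\frac{q_3}{|x|^2}\Bigr),\qquad \varphi=\frac{x_0^4+\dots+x_4^4}{|x|^4}.
\]
Then $C(\mathbb R)=\{\bar q=0\}$ and $X_t(\mathbb R)=\{|\bar q|^2=t\varphi\}$. We have $\frac15\le\varphi\le1$, because $\sum x_j^4\le(\sum x_j^2)^2\le5\sum x_j^4$.

\begin{proposition}\label{prop:tube}
There are an open neighborhood $\mathcal T$ of $C(\mathbb R)$ in $\mathbb P^4(\mathbb R)$, a smooth retraction $\pi:\mathcal T\to C(\mathbb R)$ and a number $t_0>0$ such that for $0<t<t_0$ the quartic $X_t$ is smooth, $X_t(\mathbb R)\subset\mathcal T$, and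
\[
(\pi,\bar q/|\bar q|):X_t(\mathbb R)\to C(\mathbb R)\times S^2
\]
is a homeomorphism.
\end{proposition}

\begin{proof}
In the pencil spanned by $q_1^2+q_2^2+q_3^2$ and $\sum x_j^4$ the singular members form a Zariski closed subset of $\mathbb P^1$. The Fermat quartic is smooth, so this subset is finite, and $X_t$ is smooth for all small $t>0$.

At a zero of $q_i$ in $\mathbb R^5\setminus\{0\}$ the differential of $q_i/|x|^2$ is $dq_i/|x|^2$. Hence $\bar q$ is a submersion along $C(\mathbb R)$, which is therefore a compact $1$-manifold with tangent spaces $\ker d\bar q$. Let $\pi$ be a smooth retraction of a tubular neighborhood onto $C(\mathbb R)$. At $c\in C(\mathbb R)$ the differential of $(\pi,\bar q)$ is injective, because $d\pi$ is the identity on $\ker d\bar q$, and so it is bijective. As $(\pi,\bar q)$ is also injective on the compact set $C(\mathbb R)$, it is a diffeomorphism from a neighborhood of $C(\mathbb R)$ onto a neighborhood of $C(\mathbb R)\times\{0\}$. So there are $\rho_0>0$ and an open $\mathcal T\supset C(\mathbb R)$ that $(\pi,\bar q)$ maps diffeomorphically onto $C(\mathbb R)\times\{y\in\mathbb R^3:|y|<\rho_0\}$.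 We use $(c,y)$ as coordinates on $\mathcal T$.

The compact sets $\{|\bar q|^2\le t\}$ decrease to $C(\mathbb R)$ as $t\to0$, so for small $t$ they lie in $\mathcal T$, and they contain $X_t(\mathbb R)$ since $\varphi\le1$. Let also $\sqrt t\le\rho_0/2$. A point $(c,y)$ of $X_t(\mathbb R)$ has $0<|y|\le\sqrt t$, so it has the form $(c,\rho\omega)$ with $\omega\in S^2$ and $\rho$ a zero of
\[
\beta_{c,\omega}(\rho)=\rho-\sqrt t\,\sqrt{\varphi(c,\rho\omega)},\qquad 0\le\rho\le\rho_0/2 .
\]
Since $\varphi\ge\frac15$, the derivative of $\sqrt{\varphi(c,\rho\omega)}$ in $\rho$ is bounded on the compact set of all $(c,\omega,\rho)$. So for small $t$ every $\beta_{c,\omega}$ is strictly increasing. It is negative at $0$ and nonnegative at $\sqrt t$, hence has exactly one zero. The map in the statement is thus a continuous bijection from a compact space to a Hausdorff space.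
\end{proof}

To take limits of rational curves of fixed degree we use stable maps. A \emph{genus $0$ stable map} to $\mathbb P^4$ of degree $e\ge1$, with no marked point or one marked point, is a morphism $g:\Sigma\to\mathbb P^4$ of degree $e$ from a tree of projective lines meeting in nodes, with a smooth point $a\in\Sigma$ in the marked case, such that every component on which $g$ is constant carries at least three points that are nodes or marked. We use the following standard facts.

\begin{itemize}
\item[(SM)] The moduli spaces $\overline M_{0,0}(\mathbb P^4,e)$ and $\overline M_{0,1}(\mathbb P^4,e)$ of such maps over $\mathbb C$ are compact and metrizable. The evaluation map $[g,a]\mapsto g(a)$ and the forgetful map $\overline M_{0,1}\to\overline M_{0,0}$ are continuous. The forgetful map drops $a$ and contracts only components on which $g$ is constant, so it does not change the image $g(\Sigma)$.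
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
A complete intersection of positive dimension in projective space is geometrically connected, so the smooth curve $C_{\mathbb C}$ is irreducible. It has degree $2^3=8$ and, by adjunction, canonical bundle $\mathcal O_C(2+2+2-5)=\mathcal O_C(1)$. Thus $2\,\mathrm{genus}(C)-2=8$, the genus is $5$, and every morphism $\mathbb P^1\to C_{\mathbb C}$ is constant.

Suppose the theorem fails for some $d$. Then there are $t_i\to0$ and real morphisms $g_i:\mathbb P^1\to X_{t_i}$ of degree at most $d$ that are not null-homotopic on real points; in particular they are not constant. Passing to a subsequence, we may assume that all $g_i$ have the same degree $e\ge1$ and that $[g_i]$ converges to $[g_\infty:\Sigma\to\mathbb P^4]$ in $\overline M_{0,0}(\mathbb P^4,e)$. This is the only place where the bound on the degree enters. Let $Z=g_\infty(\Sigma)$. Each irreducible component of $Z$ is the image of a nonconstant morphism from $\mathbb P^1$, so it differs from $C_{\mathbb C}$ and meets it in a finite set. Hence $Z\cap C(\mathbb R)$ is finite.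

We claim that if $a_i\in\mathbb{RP}^1$ and $g_i(a_i)\to z$ along a subsequence, then $z\in Z\cap C(\mathbb R)$. Along a further subsequence $[g_i,a_i]$ converges to some $[g',a']$ in $\overline M_{0,1}(\mathbb P^4,e)$. By continuity of the forgetful map, $[g',a']$ is sent to $\lim[g_i]=[g_\infty]$, so $g'$ has image $Z$, and by continuity of evaluation $z=g'(a')\in Z$. Moreover $z$ is real and $|\bar q(z)|^2\le\lim t_i=0$, so $z\in C(\mathbb R)$.

Choose pairwise disjoint open arcs $I_c\ni c$ of $C(\mathbb R)$ for $c\in Z\cap C(\mathbb R)$, each homeomorphic to an interval. The sets $\pi^{-1}(I_c)$ are disjoint and open in $\mathbb P^4(\mathbb R)$. For large $i$ their union contains $g_i(\mathbb{RP}^1)$: otherwise points $g_i(a_i)$ outside the union would accumulate at a point outside the union, against the claim. Being connected, $g_i(\mathbb{RP}^1)$ lies in one $\pi^{-1}(I_c)$. By Proposition~\ref{prop:tube}, $X_{t_i}(\mathbb R)\cap\pi^{-1}(I_c)$ is homeomorphic to $I_c\times S^2$ for large $i$, and this space is simply connected. So $g_i$ is null-homotopic on real points, a contradiction.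
\end{proof}

\section{Rationally connected varieties}\label{sec:rc}

We use four published facts about a smooth projective complex variety $X$.

\begin{itemize}
\item[(F1)] If $X$ is Fano, that is, if $-K_X$ is ample, then $X$ is rationally connected (Campana; Koll\'ar--Miyaoka--Mori).
\item[(F2)] If $X$ is rationally connected, then for every $y\in X$ there is a morphism $h:\mathbb P^1\to X$ with $h(0)=y$ and $h^*T_X$ ample, which means $h^*T_X\cong\bigoplus\mathcal O(a_i)$ with all $a_i\ge1$ (\cite{KMM}; \cite[IV.3.9]{Kollar}).
\item[(F3)] If $X$ is rationally connected, then $X(\mathbb C)$ is simply connected (Campana; for quartic threefolds this also follows from the Lefschetz theorem).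
\item[(F4)] If $H^1(\mathbb P^1,h^*T_X)=0$, then the scheme $\mathrm{Mor}(\mathbb P^1,X)$ of morphisms is smooth at $[h]$ with tangent space $H^0(\mathbb P^1,h^*T_X)$.
\end{itemize}
The evaluation map $\mathrm{Mor}(\mathbb P^1,X)\times\mathbb P^1\to X$ is a morphism, and the differential at $[h]$ of $\mathrm{ev}_s:[h]\mapsto h(s)$ takes a section of $h^*T_X$ to its value at $s$.

\begin{proof}[Proof of Theorem~\ref{thm:false}, assuming Theorem~\ref{thm:approx}]
The smooth quartic $X_t\subset\mathbb P^4$ is geometrically connected, hence geometrically integral, and $-K_{X_t}=\mathcal O(5-4)=\mathcal O(1)$ is ample. By (F1), $(X_t)_{\mathbb C}$ is rationally connected, so Theorem~\ref{thm:approx} applies.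

Let $\gamma:\mathbb{RP}^1\to X_t(\mathbb R)$ be continuous. Embed the compact manifold $X_t(\mathbb R)$ in a Euclidean space, with a retraction from its $\varepsilon$-neighborhood. A loop at uniform distance less than $\varepsilon$ from $\gamma$ is homotopic to $\gamma$, by the retraction of the straight-line homotopy. Theorem~\ref{thm:approx} with $k=0$ and $S=\emptyset$ gives a real morphism $g$ whose restriction to $\mathbb{RP}^1$ is such a loop.

The components of $X_t(\mathbb R)$ are $S^2$-bundles $E\to S^1$ over the circles of $C(\mathbb R)$. The exact sequence $0=\pi_1(S^2)\to\pi_1(E)\to\pi_1(S^1)\to\pi_0(S^2)=\ast$ gives $\pi_1(E)\cong\mathbb Z$. A loop representing a generator is not null-homotopic, and neither is a real rational curve in its free homotopy class.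
\end{proof}

The form in which rational curves enter the proof of Theorem~\ref{thm:approx} is the next lemma: both ends of the curve $h$ of (F2) can be moved independently, and holomorphically, in open sets.

\begin{lemma}\label{lem:H}
Let $X$ be a rationally connected smooth projective complex variety of dimension $m\ge1$. For every $y\in X$ there are a point $y'\in X$, open sets $B\ni y$ and $B'\ni y'$ with injective holomorphic charts $\chi:B\to\mathbb C^m$ and $\chi':B'\to\mathbb C^m$, $\chi'(y')=0$, and a holomorphic map
\[
H:B\times B'\times\mathbb P^1\to X\quad\text{with}\quad H(x,x',0)=x,\quad H(x,x',\infty)=x' .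
\]
\end{lemma}

\begin{proof}
Take $h$ as in (F2) and put $y'=h(\infty)$. Since $H^1(\mathbb P^1,\mathcal O(a))=0$ for $a\ge-1$ and $a_i-2\ge-1$, both $H^1(h^*T_X)$ and $H^1(h^*T_X(-0-\infty))$ vanish. By the first vanishing and (F4), $\mathrm{Mor}(\mathbb P^1,X)$ is smooth at $[h]$. By the second and the sequence $0\to h^*T_X(-0-\infty)\to h^*T_X\to T_yX\oplus T_{y'}X\to0$, the map $H^0(h^*T_X)\to T_yX\oplus T_{y'}X$ is onto. Thus $(\mathrm{ev}_0,\mathrm{ev}_\infty)$ is a holomorphic submersion at $[h]$ and has a holomorphic section $\sigma$ over a neighborhood $B\times B'$ of $(y,y')$. Shrink $B$ and $B'$ to coordinate neighborhoods and put $H(x,x',s)=\sigma(x,x')(s)$.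
\end{proof}

\section{The circle model and the case $X=\mathbb P^1$}\label{sec:model}

\subsection*{Conventions}
It is convenient to make the real points of the source the unit circle $\mathbb T=\{|z|=1\}$. Let $\tau(z)=1/\bar z$ on $\mathbb P^1(\mathbb C)$. The Cayley transform $c(w)=(w-i)/(w+i)$ satisfies $c(\bar w)=\tau c(w)$, so it carries complex conjugation to $\tau$ and $\mathbb{RP}^1$ to $\mathbb T$. Complex conjugation on a target ($\mathbb C^N$, $X(\mathbb C)$, or $\mathbb P^1$ with its usual real structure) is written $x\mapsto\bar x$. For a map $F$ defined on $W\subset\mathbb P^1(\mathbb C)$ let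
\[
F^\tau(z)=\overline{F(\tau z)},\qquad z\in\tau W .
\]
If $F$ is holomorphic, so is $F^\tau$. If $\tau W=W$, we call $F$ \emph{equivariant} when $F^\tau=F$; such a map takes real values on $W\cap\mathbb T$. A Laurent polynomial $\sum c_iz^i$ is equivariant exactly when $c_{-i}=\overline{c_i}$, that is, when its restriction to $\mathbb T$ is a real trigonometric polynomial.

\begin{lemma}\label{lem:real}
Let $X\subset\mathbb P^\nu$ be a projective variety over $\mathbb R$ and $g:\mathbb P^1(\mathbb C)\to X(\mathbb C)$ an equivariant holomorphic map. Then $g\circ c$ is a morphism $\mathbb P^1\to X$ defined over $\mathbb R$.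
\end{lemma}

\begin{proof}
By Chow's theorem $g\circ c$ is a morphism, given by a tuple $P$ of forms of the same degree without common zero, unique up to a scalar. It commutes with conjugation, so the tuple $\overline P$ with conjugated coefficients equals $\alpha^2P$ for some $\alpha\in\mathbb C^*$. Conjugating again gives $|\alpha|=1$, and $\overline{\alpha P}=\alpha^{-1}\alpha^2P=\alpha P$ has real coefficients.
\end{proof}

So Theorem~\ref{thm:approx} asks for an equivariant holomorphic map $g:\mathbb P^1(\mathbb C)\to X(\mathbb C)$ that approximates a given $\gamma:\mathbb T\to X(\mathbb R)$.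

\subsection*{A neck by hand}
Let $X=\mathbb P^1$ and let $\gamma:\mathbb T\to\mathbb R$ extend to an equivariant function $f=\sum_{i\in\mathbb Z}c_iz^i$, holomorphic near the closed annulus $\mathcal A=\{a_0\le|z|\le1/a_0\}$, where $0<a_0<1$. Put $b=\sum|c_i|a_0^{-|i|}<\infty$ and $f_n=\sum_{|i|\le n}c_iz^i$. Then $|f|,|f_n|\le b$ and $f_n\to f$ uniformly on $\mathcal A$.

The functions $f_n$ already approximate $\gamma$, but they do so by leaving the chart $\mathbb C\subset X$ through poles at $0$ and $\infty$, which has no meaning for a general $X$. Nor can one stay inside the chart: a function such as $z+1/z$ is not a uniform limit on $\mathbb T$ of functions holomorphic on the closed unit disk, since its integral over $\mathbb T$ is $2\pi i$. We therefore look for an approximation that leaves the chart only along the curves of Lemma~\ref{lem:H}. For $X=\mathbb P^1$ these are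
\[
H(x,x',s)=\frac{x+sx'}{1+s},\qquad x\ne x'\ \text{in }\mathbb C .
\]
Fix $y'\in\mathbb C$ with $|y'|>b$, fix $a_0<a_1<a<a_2<1$, and put $s=(a/z)^n$, so that $s^\tau=(az)^n$. Define
\[
g_n=\frac{f_n+s\,y'+s^\tau\,\overline{y'}}{(1+s)(1+s^\tau)}=\frac{z^nf_n+a^ny'+a^nz^{2n}\overline{y'}}{(z^n+a^n)(1+a^nz^n)} .
\]
Numerator and denominator of the first fraction are equivariant, so $g_n$ is an equivariant rational function. Its behavior on the unit disk, and by symmetry outside it, falls into three regimes.

\emph{Near $\mathbb T$.} On $a_2\le|z|\le1/a_2$ both $|s|$ and $|s^\tau|$ are at most $(a/a_2)^n$, so $g_n\to f$ uniformly.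

\emph{On the neck.} On $a_0\le|z|\le1$ we have the identity
\[
g_n=H(P,P',s),\qquad P=\frac{f_n+s^\tau\overline{y'}}{1+s^\tau},\qquad P'=\frac{y'}{1+s^\tau},
\]
and $P\to f$, $P'\to y'$ uniformly, because $|s^\tau|\le a^n$. For large $n$ we have $P\neq P'$ there, so $g_n$ has a simple pole at each of the $n$ points of the circle $|z|=a$ where $s=-1$. Between the circles $|z|=a_1$ and $|z|=a_2$ the map $g_n$ is close neither to $f$ nor to a constant.

\emph{Near $0$.} We have $g_n-P'=(z^nP-z^nP')/(z^n+a^n)$. On $|z|\le a_1$ the polynomial $z^nf_n$ is bounded by $ba_1^n$ by the maximum principle, so the numerator is $O(a_1^n)$, while the denominator has modulus at least $a^n-a_1^n$. Hence $g_n-P'=O((a_1/a)^n)$ and $g_n\to y'$ uniformly.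

Thus $g_n$ is a small perturbation of $f$ near $\mathbb T$, a small perturbation of the constant $y'$ near $0$ and of $\overline{y'}$ near $\infty$, and on the necks it is obtained by substituting small perturbations of $f$ and of the constant into $H$. Its degree is $2n$: accuracy is paid for by degree, which is how Theorem~\ref{thm:false} coexists with Theorem~\ref{thm:bounded}.

Three things change for a general $X$. The loop $\gamma$ need not lie in one set $B$ of Lemma~\ref{lem:H}, so we replace $\mathbb T$ by a graph $\Gamma\supset\mathbb T$ with small faces and put one neck in each face (Section~\ref{sec:graph}). Points of $X$ cannot be added, so we perturb in an ambient $\mathbb C^N$ and retract (Lemma~\ref{lem:retract}). There is no closed formula for $g_n$, so we find the four perturbations by a contraction argument (Section~\ref{sec:necks}).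

\section{Analytic tools}\label{sec:tools}

\subsection*{Affine charts and retractions}
Let $X\subset\mathbb P^\nu$ be smooth projective over $\mathbb R$ and $Q$ a positive definite real quadratic form in the homogeneous coordinates. Put $X_Q=X\setminus\{Q=0\}$. The Veronese embedding turns $\{Q=0\}$ into a hyperplane section, so $x\mapsto(x_ix_j/Q(x))_{i\le j}$ embeds $X_Q$ as a closed subvariety of an affine space $\mathbb A^N_{\mathbb R}$. Since $Q$ has no real zero, $X_Q(\mathbb R)=X(\mathbb R)$. We regard $X_Q(\mathbb C)$ as a closed complex submanifold of $\mathbb C^N$; the two conjugations agree.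

\begin{lemma}\label{lem:retract}
Let $Y\subset\mathbb A^N_{\mathbb R}$ be a smooth closed subvariety and $\Lambda\subset Y(\mathbb C)$ a compact conjugation-stable set. There are a conjugation-stable open neighborhood $O$ of $\Lambda$ in $Y(\mathbb C)$, a conjugation-stable open set $\Omega\subset\mathbb C^N$ containing $O$, and a holomorphic map $r:\Omega\to O$ with $r|_O=\mathrm{id}$ and $r(\bar w)=\overline{r(w)}$.
\end{lemma}

\begin{proof}
On an affine variety higher cohomology of coherent sheaves vanishes, so the sequence of vector bundles $0\to T_Y\to T_{\mathbb A^N}|_Y\to N_Y\to0$ splits over $\mathbb R$. This gives an algebraic subbundle $\mathcal E\subset Y\times\mathbb A^N$, defined over $\mathbb R$ and complementary to $T_Y$. The map $\Phi:\mathcal E(\mathbb C)\to\mathbb C^N$, $(y,\eta)\mapsto y+\eta$, is holomorphic with bijective differential along the zero section. Let $O$ be the set of points of $Y(\mathbb C)$ at Euclidean distance less than $1$ from $\Lambda$; its closure $\overline O$ is compact. Put $\mathcal E_\delta=\{(y,\eta):y\in O,\ |\eta|<\delta\}$. By compactness of $\overline O$, the map $\Phi$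 is a local biholomorphism on $\mathcal E_\delta$ for small $\delta$. It is also injective on $\mathcal E_\delta$ for small $\delta$. Otherwise there are pairs $(y_i,\eta_i)\neq(y_i',\eta_i')$ with $y_i+\eta_i=y_i'+\eta_i'$ and $\eta_i,\eta_i'\to0$; then $y_i-y_i'\to0$, along a subsequence both pairs converge to one point $(y,0)$ with $y\in\overline O$, and $\Phi$ is injective near that point. Put $\Omega=\Phi(\mathcal E_\delta)$ and $r(y+\eta)=y$. All the data are stable under conjugation.
\end{proof}

\subsection*{The Cauchy transform}
Let $dA$ be area measure on $\mathbb C$. For a smooth compactly supported function $\beta$ on $\mathbb C$ the Cauchy transform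
\[
\mathcal C\beta(z)=-\frac1\pi\int_{\mathbb C}\frac{\beta(\zeta)}{\zeta-z}\,dA(\zeta)
\]
is smooth, satisfies $\partial_{\bar z}\mathcal C\beta=\beta$, and extends holomorphically to $\infty$; the Cauchy--Pompeiu formula says $\mathcal C(\partial_{\bar\zeta}\beta)=\beta$. For measurable $E\subset\mathbb C$ and every $z$,
\begin{equation}\label{eq:area}
\int_E\frac{dA(\zeta)}{|\zeta-z|}\le2\sqrt{\pi\operatorname{area}(E)},
\end{equation}
because among sets of given area the integral is largest for the disk centered at $z$. Let $H^\infty(W)$ be the Banach space of bounded holomorphic functions on an open set $W$ with the sup norm. The next lemma is the vanishing of $H^1(\mathbb P^1,\mathcal O)$ with bounds.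

\begin{lemma}\label{lem:split}
Let $U,V\subset\mathbb P^1$ be open with $U\cup V=\mathbb P^1$, let $W=U\cap V$ and assume $\infty\notin\overline W$. There is a bounded $\mathbb C$-linear map $H^\infty(W)\to H^\infty(U)\times H^\infty(V)$, $\phi\mapsto(\phi_U,\phi_V)$, with $\phi_U-\phi_V=\phi$ on $W$.
\end{lemma}

\begin{proof}
The sets $\mathbb P^1\setminus U$ and $\mathbb P^1\setminus V$ are compact and disjoint. Fix a smooth $\theta:\mathbb P^1\to[0,1]$ equal to $1$ near $\mathbb P^1\setminus U$ and to $0$ near $\mathbb P^1\setminus V$. The support of $d\theta$ is a compact subset of $W\subset\mathbb C$, so $\beta=\phi\,\partial_{\bar z}\theta$ is smooth with compact support in $W$, and $\sup|\mathcal C\beta|\le C\sup|\phi|$ by \eqref{eq:area}. Extend $\theta\phi$ by $0$ to $U\setminus W=\mathbb P^1\setminus V$ and $(1-\theta)\phi$ by $0$ to $V\setminus W=\mathbb P^1\setminus U$; both extensions are smooth. Put $\phi_U=\theta\phi-\mathcal C\beta$ on $U$ and $\phi_V=-(1-\theta)\phi-\mathcal C\beta$ on $V$. Since $\partial_{\bar z}(\theta\phi)=\beta=-\partial_{\bar z}((1-\theta)\phi)$, both are holomorphic; near $\infty$,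 which is away from $W$, they equal $-\mathcal C\beta$. They are bounded by $(1+C)\sup|\phi|$, and $\phi_U-\phi_V=\phi$ on $W$.
\end{proof}

\subsection*{Prescribing jets}
Fix $k$ and a finite set $S\subset\mathbb T$. For a $C^k$ map $F$ from a neighborhood of $S$ in $\mathbb T$ to $\mathbb C^N$ let $j(F)$ be the list of the derivatives $(d/d\vartheta)^iF(e^{i\vartheta})$, $0\le i\le k$, at the points of $S$. It lies in the finite-dimensional space $\mathbb J=(\mathbb C^N)^{(k+1)|S|}$. If $F$ is holomorphic near $S$ in $\mathbb C$, we write $j(F)$ for $j(F|_{\mathbb T})$. As $\vartheta\mapsto e^{i\vartheta}$ is locally biholomorphic, $j(F)$ and the Taylor coefficients of order at most $k$ in $z$ at the points of $S$ determine each other linearly.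

\begin{lemma}\label{lem:jets}
There is a $\mathbb C$-linear map $\mathbb J\ni\iota\mapsto e_\iota$ to polynomial maps $\mathbb C\to\mathbb C^N$ with $j(e_\iota)=\iota$. If $\iota$ is real, then $e_\iota^{\mathbb R}=\frac12(e_\iota+e_\iota^\tau)$ is an equivariant Laurent polynomial with $j(e^{\mathbb R}_\iota)=\iota$. For every compact $K\subset\mathbb C^*$ there is $C_K$ with $|e_\iota|,|e_\iota^{\mathbb R}|\le C_K|\iota|$ on $K$.
\end{lemma}

\begin{proof}
Let $e_\iota$ be the Hermite interpolation polynomial, the unique one of degree less than $(k+1)|S|$ with the required Taylor coefficients. On $\mathbb T$ we have $e_\iota^{\mathbb R}=\operatorname{Re}e_\iota$, so $j(e^{\mathbb R}_\iota)=\operatorname{Re}\iota$. The bounds hold because both maps are $\mathbb R$-linear on a finite-dimensional space.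
\end{proof}

\section{A holomorphic map near a fine graph}\label{sec:graph}

From now on $X\subset\mathbb P^\nu$, $k$, $\gamma:\mathbb T\to X(\mathbb R)$ and $S\subset\mathbb T$ are as in Theorem~\ref{thm:approx}, and $\mathcal V$ is an open $C^k$-neighborhood of $\gamma$. If $\dim X=0$, then $X$ is a point and there is nothing to prove, so let $m=\dim X\ge1$. We write $X$ for $X(\mathbb C)$ and let $\operatorname{dist}$ be the Fubini--Study distance on $X$, which is invariant under conjugation.

For an integer $\mu\ge3$ let $\Gamma=\Gamma^\mu$ be the union of the circles $|z|=i/\mu$ $(1\le i\le\mu)$, the radial segments from $\frac1\mu e^{2\pi il/\mu}$ to $e^{2\pi il/\mu}$ $(0\le l<\mu)$, and the images of all these under $\tau$. Then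
\[
\mathbb T\subset\Gamma=\tau\Gamma\subset\{1/\mu\le|z|\le\mu\}.
\]
The components of $\mathbb P^1\setminus\Gamma$ are the \emph{faces}. The \emph{inner} faces, those in the unit disk, are the disk $|z|<1/\mu$ and the curved rectangles between consecutive circles and rays; they are simply connected, of diameter at most $(1+2\pi)/\mu$. The \emph{outer} faces are their images under $\tau$. Because $\mathbb T\subset\Gamma$, no face is fixed by $\tau$.

\begin{proposition}\label{prop:graph}
For every $\lambda>0$ there are $\mu\ge3$, a positive definite real quadratic form $Q$, sets $O\subset X_Q(\mathbb C)$, $\Omega\subset\mathbb C^N$ and a retraction $r:\Omega\to O$ as in Lemma~\ref{lem:retract}, a $\tau$-stable open set $\mathcal N$ with $\Gamma\subset\mathcal N\subset\mathbb C^*$, and an equivariant holomorphic map $f:\mathcal N\to O$ such that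
\begin{itemize}
\item[(i)] $\operatorname{diam}f(\partial D)<\lambda$ for every inner face $D$;
\item[(ii)] $f|_{\mathbb T}\in\mathcal V$, and $f|_{\mathbb T}$ has the same $k$-jets as $\gamma$ at $S$.
\end{itemize}
\end{proposition}

The plan is to extend $\gamma$ continuously over the sphere, restrict to $\Gamma$, and approximate. On a set of area zero such as $\Gamma$, the estimate \eqref{eq:area} makes every smooth function a uniform limit of functions holomorphic nearby. This applies to functions with values in $\mathbb C^N$, so the image of $\Gamma$ must first be placed in an affine chart; and it gives only uniform approximation, so to control $k$ derivatives on $\mathbb T$ we first make $\gamma$ holomorphic on an annulus, where Cauchy estimates apply.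

\begin{proof}
\emph{Step 1: reduction to real-analytic $\gamma$.} Let $Q_0=\sum x_i^2$, embed $X_{Q_0}$ in $\mathbb A^N$, and let $r_0:\Omega_0\to O_0$ be given by Lemma~\ref{lem:retract} for $\Lambda=X(\mathbb R)$. The Fej\'er means $P$ of $\gamma:\mathbb T\to\mathbb R^N$ are real trigonometric polynomials that converge to $\gamma$ in $C^k$, since convolution commutes with $d/d\vartheta$. The jet $\iota=j(\gamma-P)$ is real and tends to $0$, so $P_1=P+e^{\mathbb R}_\iota$ is an equivariant Laurent polynomial with $j(P_1)=j(\gamma)$, and it still tends to $\gamma$ in $C^k$ (by Lemma~\ref{lem:jets} on an annulus and Cauchy estimates). When $P_1$ is close to $\gamma$, it maps a neighborhood of some annulus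
\[
\mathcal A_1=\{\rho\le|z|\le1/\rho\},\qquad 0<\rho<1,
\]
into $\Omega_0$, and $\hat\gamma=r_0\circ P_1$ is holomorphic and equivariant there. So $\hat\gamma(\mathbb T)\subset X(\mathbb R)$. Composition with the smooth map $r_0$ is continuous in $C^k$ and respects equality of jets, and $r_0\circ\gamma=\gamma$. Hence $\hat\gamma|_{\mathbb T}$ lies in $\mathcal V$ if $P$ is close enough to $\gamma$, and it has the jets of $\gamma$ at $S$. As $\mathcal V$ is open, we may replace $\gamma$ by $\hat\gamma|_{\mathbb T}$.

\emph{Step 2: a continuous extension to the sphere.} By (F3) the loop $\hat\gamma|_{\{|z|=\rho\}}$ bounds a disk in $X$. So $\hat\gamma|_{\{\rho\le|z|\le1\}}$ extends to a continuous map $u$ on $\{|z|\le1\}$. Extend $u$ to $\{|z|\ge1\}\cup\{\infty\}$ by $u(\tau z)=\overline{u(z)}$, which is consistent on $\mathbb T$, where $u$ is real. The map $u:\mathbb P^1\to X$ is continuous, equivariant, and equal to $\hat\gamma$ on $\mathcal A_1$. By uniform continuity we can fix $\mu$ such that $\operatorname{diam}u(\overline D)<\lambda/4$ for every inner face $D$.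

\emph{Step 3: smoothing along $\Gamma$.} The dimension count in Step~4 needs a $C^1$ map, since a continuous arc may fill an open set. We construct a continuous equivariant $u_\Gamma:\Gamma\to X$ that equals $\hat\gamma$ on $\Gamma\cap\mathcal A_1$, satisfies $\operatorname{dist}(u_\Gamma,u)<\lambda/8$, and is $C^1$ on each of finitely many closed arcs covering $\Gamma$. Cover $X$ by open sets of diameter less than $\lambda/8$ that are balls in holomorphic charts. Subdivide the finite graph $\Gamma\cap\{|z|\le\rho\}$ into arcs with distinct endpoints, each mapped by $u$ into one of these balls; the points where radial segments meet $|z|=\rho$ are among the vertices. Keep $u$ on $\Gamma\cap\mathcal A_1$ and at the vertices. On each remaining arc replace $u$ by the linear parametrization of the segment, in the chart, between the images of the endpoints. Old and new values lie in the same ball. On $\Gamma\cap\{|z|\ge1/\rho\}$ define $u_\Gamma$ by equivariance.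

\emph{Step 4: an affine chart containing $u_\Gamma(\Gamma)$.} We claim that almost every positive definite $Q$ has no zero on $u_\Gamma(\Gamma)$. Let $\mathcal Q$ be the real vector space of real quadratic forms in $\nu+1$ variables. At a real point the condition $Q(x)=0$ is a single real equation on $Q$, too few for a dimension count, but a positive definite $Q$ never satisfies it. Let $[x]$ be a nonreal point, $x\in\mathbb C^{\nu+1}$. Then $\operatorname{Re}x$ and $\operatorname{Im}x$ are linearly independent, so there are real linear forms $\ell_1,\ell_2$ with $\ell_1(x)=1$ and $\ell_2(x)=i$. The forms $\ell_1^2$ and $\ell_1\ell_2$ take the values $1$ and $i$ at $x$, so the $\mathbb R$-linear map $\mathcal Q\to\mathbb C$, $Q\mapsto Q(x)$, is onto. Let $J$ be an open subarc of one of the arcs of Step~3 on which $u_\Gamma$ is nonreal and has a $C^1$ lift $x(z)$. By the implicit function theorem $\{(z,Q)\in J\times\mathcal Q:Q(x(z))=0\}$ is a $C^1$ submanifold of codimension $2$, hence of dimension $\dim\mathcal Q-1$, and its projection to $\mathcal Q$ has measure zero. Countably many such $J$ and finitely many endpoints,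 each excluding a subspace of codimension $2$ if nonreal, cover all nonreal points of $u_\Gamma(\Gamma)$. This proves the claim. (It matters that $\Gamma$ is one-dimensional: the image of a nonconstant holomorphic map $\mathbb P^1\to X$ meets every quadric.)

Fix such a $Q$, embed $X_Q$ in $\mathbb A^N$, and let $O,\Omega,r$ be given by Lemma~\ref{lem:retract} for the compact conjugation-stable set $\Lambda=u_\Gamma(\Gamma)$.

\emph{Step 5: holomorphic approximation.} Since $\hat\gamma(\mathbb T)\subset\Lambda\subset O$, there are closed $\tau$-stable annuli $\mathcal A_3\subset\operatorname{int}\mathcal A_2$, $\mathcal A_2\subset\mathcal A_1$, with $\mathbb T\subset\operatorname{int}\mathcal A_3$ and $\hat\gamma(\mathcal A_2)\subset O\subset\mathbb C^N$. The map $\mathcal A_2\cup\Gamma\to\mathbb C^N$ equal to $\hat\gamma$ on $\mathcal A_2$ and to $u_\Gamma$ on $\Gamma$ is well defined and continuous. By the Tietze theorem it extends to a compactly supported continuous map on $\mathbb C$. Let $\varepsilon>0$, let $u_\varepsilon$ be a mollification of this extension at uniform distance less than $\varepsilon$, and let $\theta:\mathbb C\to[0,1]$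 be smooth, equal to $1$ on $\mathcal A_3$ and supported in $\operatorname{int}\mathcal A_2$. Then $\tilde u=\theta\hat\gamma+(1-\theta)u_\varepsilon$ is smooth with compact support, equals $\hat\gamma$ on $\mathcal A_3$, and satisfies $|\tilde u-u_\Gamma|<\varepsilon$ on $\Gamma$.

For $0<\delta<1/\mu$ let $\Gamma_\delta$ be the open $\delta$-neighborhood of $\Gamma$ in $\mathbb C$ and
\[
\Phi_\delta(z)=-\frac1\pi\int_{\mathbb C\setminus\Gamma_\delta}\frac{\partial_{\bar\zeta}\tilde u(\zeta)}{\zeta-z}\,dA(\zeta).
\]
The density vanishes on $G_\delta=\Gamma_\delta\cup\operatorname{int}\mathcal A_3$, because $\tilde u$ is holomorphic on $\operatorname{int}\mathcal A_3$. Hence $\Phi_\delta$ is holomorphic on $G_\delta$. By the Cauchy--Pompeiu formula and \eqref{eq:area},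
\[
\eta_\delta:=\sup_{\mathbb C}|\tilde u-\Phi_\delta|\le\frac2{\sqrt\pi}\,\sup|\partial_{\bar\zeta}\tilde u|\,\sqrt{\operatorname{area}(\Gamma_\delta)},
\]
which tends to $0$ with $\delta$ for fixed $\tilde u$, since the compact set $\Gamma$ has area zero.

We restore the symmetry and the jets. The open set $G_\delta\cap\tau G_\delta$ is $\tau$-stable, contains $\Gamma\cup\operatorname{int}\mathcal A_3$, and lies in $\mathbb C^*$ because $\delta<1/\mu$. On it $\Phi'_\delta=\frac12(\Phi_\delta+\Phi_\delta^\tau)$ is holomorphic and equivariant. As $u_\Gamma$ and $\hat\gamma$ are equivariant, $|\Phi'_\delta-u_\Gamma|\le\varepsilon+\eta_\delta$ on $\Gamma$ and $|\Phi'_\delta-\hat\gamma|\le\eta_\delta$ on $\operatorname{int}\mathcal A_3$. By Cauchy estimates the jet $\iota=j(\hat\gamma-\Phi'_\delta)$ has norm at most $C\eta_\delta$, and it is real, because $\hat\gamma-\Phi'_\delta$ is real on $\mathbb T$. Put $f_0=\Phi'_\delta+e_\iota^{\mathbb R}$. It is holomorphic and equivariant, $j(f_0)=j(\gamma)$, and with $C$ independent of $\varepsilon$ and $\delta$,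
\[
\sup_\Gamma|f_0-u_\Gamma|\le\varepsilon+C\eta_\delta,\qquad \|f_0-\gamma\|_{C^k(\mathbb T)}\le C\eta_\delta .
\]

Choose $\varepsilon$ small and then $\delta$ small. Since $\Lambda$ is a compact subset of $\Omega$ on which $r$ is the identity, we get $f_0(\Gamma)\subset\Omega$ and $\operatorname{dist}(r\circ f_0,u_\Gamma)<\lambda/8$ on $\Gamma$. Put $\mathcal N=G_\delta\cap\tau G_\delta\cap f_0^{-1}(\Omega)$, which is $\tau$-stable because $f_0$ is equivariant and $\Omega$ is conjugation-stable, and put $f=r\circ f_0$. Property (ii) follows from $r\circ\gamma=\gamma$ as in Step~1. On $\Gamma$ we have $\operatorname{dist}(f,u)<\lambda/4$, so $\operatorname{diam}f(\partial D)<\lambda/4+2\cdot\lambda/4<\lambda$ for every inner face $D$, which is (i).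
\end{proof}

\section{Closing the faces by necks}\label{sec:necks}

The sets $B$ of Lemma~\ref{lem:H}, one for each $y\in X$, form an open cover of the compact space $X$. Let $\lambda$ be a Lebesgue number of this cover, so that every subset of diameter less than $\lambda$ lies in one of the sets. Apply Proposition~\ref{prop:graph} with this $\lambda$; the resulting $\Gamma,O,\Omega,r,\mathcal N,f$ are fixed from now on. We prove:

\begin{proposition}\label{prop:glue}
There is a $\tau$-stable open set $U$ with $\Gamma\subset U$ and $\overline U\subset\mathcal N$ such that for every sufficiently small $\kappa>0$ there are an equivariant holomorphic map $g:\mathbb P^1\to X$ and a holomorphic $v:U\to\mathbb C^N$ with $g=r(f+v)$ on $U$, $\sup_U|v|\le\kappa$ and $j(v)=0$.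
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:approx} from Proposition~\ref{prop:glue}]
By Lemma~\ref{lem:real}, $g$ is a real morphism. Since $\mathbb T$ is compact in $U$, Cauchy estimates give $\|v\|_{C^k(\mathbb T)}\le C\kappa$. So $g|_{\mathbb T}=r(f+v)|_{\mathbb T}$ tends to $r\circ f|_{\mathbb T}=f|_{\mathbb T}$ in $C^k$ as $\kappa\to0$, and it lies in the open set $\mathcal V$ for small $\kappa$. As $j(f+v)=j(f)$, the map $g$ has the $k$-jets of $r\circ f=f$ at $S$, which are those of $\gamma$.
\end{proof}

The rest of this section proves Proposition~\ref{prop:glue}.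

\subsection*{The covering}
Index the faces as $D_j$, $j\in J$, and let $\tau D_j=D_{j^*}$. For each inner face $D_j$ choose, by property (i), data $B_j,B'_j,\chi_j,\chi'_j,H_j$ of Lemma~\ref{lem:H} with $f(\partial D_j)\subset B_j$, and a biholomorphism $\psi_j$ from $D_j$ onto the unit disk, with $\psi_j(z)=\mu z$ for the face containing $0$. For the outer face $D_{j^*}$ take the conjugate data: $B_{j^*}$ and $B'_{j^*}$ are the complex conjugates of $B_j$ and $B'_j$, $\psi_{j^*}=\psi_j^\tau$, and
\begin{equation}\label{eq:conj}
\chi_{j^*}(x)=\overline{\chi_j(\bar x)},\qquad\chi'_{j^*}(x')=\overline{\chi'_j(\overline{x'})},\qquad H_{j^*}(x,x',s)=\overline{H_j(\bar x,\overline{x'},\bar s)} .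
\end{equation}
These maps are holomorphic and have the properties of Lemma~\ref{lem:H}, since $s\mapsto\bar s$ fixes $0$ and $\infty$; and $f(\partial D_{j^*})\subset B_{j^*}$ because $f$ is equivariant. The relations \eqref{eq:conj} are symmetric in $j$ and $j^*$. Here we use that no face is fixed by $\tau$: a fixed face would require data equal to their own conjugates, which (F2) does not provide. For the face containing $\infty$ we have $\psi_j(\infty)=0$.

Sets such as $\{|\psi_j|\ge c\}$ are understood as subsets of $D_j$. The open set $f^{-1}(B_j)\subset\mathcal N$ contains $\partial D_j$, so $\overline{D_j}\setminus f^{-1}(B_j)$ is a compact subset of $D_j$. Hence there is $a_0\in(0,1)$ such that for all $j$ the compact set $\overline{D_j}\setminus\{|\psi_j|<a_0\}$ lies in $f^{-1}(B_j)$. Fix $a_0<a_1<a<a_2<a_3<1$ and put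
\begin{gather*}
U=\mathbb P^1\setminus\bigcup_j\{|\psi_j|\le a_2\},\qquad K_j=\{a_0<|\psi_j|<a_3\},\qquad I_j=\{|\psi_j|<a_1\},\\
W_j^+=U\cap K_j=\{a_2<|\psi_j|<a_3\},\qquad W_j^-=I_j\cap K_j=\{a_0<|\psi_j|<a_1\};
\end{gather*}
see Figure~\ref{fig:neck}. The open sets $U,K_j,I_j$ cover $\mathbb P^1$, and the $W_j^\pm$ are the only nonempty intersections of two of them. We have $\Gamma\subset U=\tau U$, and $\tau$ maps $K_j,I_j,W_j^\pm$ onto the corresponding sets for $j^*$. The closures $\overline U$ and $\overline{K_j}$ are compact subsets of $\mathcal N\subset\mathbb C^*$, and $f(\overline{K_j})$ is a compact subset of $B_j\cap O$. On $K_j$ put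
\[
s_{n,j}=(a/\psi_j)^n,\qquad \delta_n=\max\{(a/a_2)^n,(a_1/a)^n\} .
\]
Then $\delta_n\to0$, $|s_{n,j}|\le\delta_n$ on $W_j^+$, $|1/s_{n,j}|\le\delta_n$ on $W_j^-$, and $s_{n,j^*}=s_{n,j}^\tau$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=9.5cm,y=0.65cm]
\fill[gray!25] (0.25,0) rectangle (0.40,3.5);
\fill[gray!25] (0.66,0) rectangle (0.82,3.5);
\draw[->] (0,0) -- (1.08,0) node[right] {$|\psi_j|$};
\foreach \x/\y in {0/0,0.25/a_0,0.40/a_1,0.53/a,0.66/a_2,0.82/a_3,1/1}
  \draw (\x,0.12) -- (\x,-0.12) node[below] {$\y$};
\draw[very thick] (0,0.8) -- (0.40,0.8) node[pos=0.3,above] {$I_j$};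
\draw[very thick] (0.25,1.7) -- (0.82,1.7) node[pos=0.49,above] {$K_j$};
\draw[very thick,->] (0.66,2.6) -- (1.08,2.6) node[pos=0.65,above] {$U$};
\node[above] at (0.325,3.5) {$W_j^-$};
\node[above] at (0.74,3.5) {$W_j^+$};
\end{tikzpicture}
\caption{The covering of one face $D_j$, drawn along the modulus of its Riemann map $\psi_j$. The disk $I_j$, the neck $K_j$ and the neighborhood $U$ of the graph, which continues past the boundary $|\psi_j|=1$ of the face, overlap only in the shaded annuli. The function $(a/\psi_j)^n$ is large on $W_j^-$ and small on $W_j^+$.}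
\label{fig:neck}
\end{figure}

\subsection*{The gluing equations}
As in Section~\ref{sec:model}, we look for $g$ as a perturbation of $f$ on $U$, a perturbation of the constant $(\chi_j')^{-1}(0)$ on $I_j$, and the result of substituting perturbations of both into $H_j$ on $K_j$. Let $\mathbb E$ be the Banach space of tuples $\xi=(v,(p_j),(p'_j),(w_j))$ with
\[
v\in H^\infty(U,\mathbb C^N),\ j(v)=0,\qquad p_j,p'_j\in H^\infty(K_j,\mathbb C^m),\qquad w_j\in H^\infty(I_j,\mathbb C^m),
\]
normed by the maximum of the sup norms, and let $\mathbb F$ be the Banach space of tuples $\phi=(\phi_j^+,\phi_j^-)_j$ with $\phi_j^\pm\in H^\infty(W_j^\pm,\mathbb C^m)$. To a small $\xi$ we attach the holomorphic maps to $X$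
\begin{equation}\label{eq:pieces}
\begin{aligned}
g_U&=r(f+v)&&\text{on }U,\\
g_{K_j}&=H_j\bigl(\chi_j^{-1}(\chi_jf+p_j),\,(\chi'_j)^{-1}(p'_j),\,s_{n,j}\bigr)&&\text{on }K_j,\\
g_{I_j}&=(\chi'_j)^{-1}(w_j)&&\text{on }I_j .
\end{aligned}
\end{equation}
We want $g_U=g_{K_j}$ on $W_j^+$ and $g_{I_j}=g_{K_j}$ on $W_j^-$. No condition is imposed on the middle of the neck, where $s_{n,j}$ is neither small nor large: there $g_{K_j}$ is defined and holomorphic because $H_j$ is defined for all $s\in\mathbb P^1$. This is the role of the rational curves.

To write the equations in coordinates, let $Z_j=\chi_jf(\overline{K_j})$, a compact subset of $\chi_j(B_j)$. By compactness there are $\kappa_0,\sigma_0>0$ with the following properties for all $j$.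
\begin{itemize}
\item[(a)] The closed $2\kappa_0$-neighborhood $Z_j^+$ of $Z_j$ lies in $\chi_j(B_j)$, and the closed ball $\{|\omega|\le2\kappa_0\}$ lies in $\chi'_j(B'_j)$.
\item[(b)] For $\zeta\in Z_j^+$ and $|\omega|\le2\kappa_0$ the point $H_j(\chi_j^{-1}\zeta,(\chi'_j)^{-1}\omega,s)$ lies in $B_j$ if $|s|\le\sigma_0$ and in $B'_j$ if $|1/s|\le\sigma_0$. (This holds for $s=0$ and $s=\infty$, hence nearby.)
\item[(c)] The closed $2\kappa_0$-neighborhoods of $f(\overline U)$ and of $f(\overline{K_j})$ in $\mathbb C^N$ lie in $\Omega$, and $r$ maps the second one into $B_j$.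
\end{itemize}
By (a) and (c) the maps \eqref{eq:pieces} are defined for $\|\xi\|\le\kappa_0$. By (b) the functions
\[
h_j(\zeta,\omega,s)=\chi_jH_j\bigl(\chi_j^{-1}\zeta,(\chi'_j)^{-1}\omega,s\bigr),\qquad h'_j(\zeta,\omega,\sigma)=\chi'_jH_j\bigl(\chi_j^{-1}\zeta,(\chi'_j)^{-1}\omega,1/\sigma\bigr)
\]
are holomorphic near the compact set where $\zeta\in Z_j^+$, $|\omega|\le2\kappa_0$ and $|s|\le\sigma_0$, respectively $|\sigma|\le\sigma_0$. The functions $h_j-\zeta$ and $h'_j-\omega$ are bounded there and vanish for $s=0$, respectively $\sigma=0$. The Schwarz lemma in the last variable bounds them by $C|s|$ and $C|\sigma|$, and Cauchy estimates on balls of radius $\kappa_0$ in $(\zeta,\omega)$ then give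
\begin{equation}\label{eq:star}
|h_j-\zeta|+\|d_{(\zeta,\omega)}(h_j-\zeta)\|\le C|s|,\qquad |h'_j-\omega|+\|d_{(\zeta,\omega)}(h'_j-\omega)\|\le C|\sigma|
\end{equation}
for $\zeta$ within $\kappa_0$ of $Z_j$ and $|\omega|\le\kappa_0$.

For $\delta_n\le\sigma_0$ and $\|\xi\|\le\kappa_0$ define $T_n(\xi)\in\mathbb F$ by
\begin{align*}
T_n(\xi)^+_j&=\chi_jr(f+v)-h_j(\chi_jf+p_j,\,p'_j,\,s_{n,j})&&\text{on }W_j^+,\\
T_n(\xi)^-_j&=w_j-h'_j(\chi_jf+p_j,\,p'_j,\,1/s_{n,j})&&\text{on }W_j^- .
\end{align*}
These are $\chi_jg_U-\chi_jg_{K_j}$ and $\chi'_jg_{I_j}-\chi'_jg_{K_j}$. The charts are injective, so the maps \eqref{eq:pieces} glue exactly when $T_n(\xi)=0$.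

\subsection*{The limit and its linearization}
As $n\to\infty$ the neck pinches: $s_{n,j}\to0$ on $W_j^+$ and $1/s_{n,j}\to0$ on $W_j^-$. The equations decouple into an outer problem for $(v,p)$ and an inner problem for $(p',w)$, of which $\xi=0$ is an exact solution. For $z\in K_j$ let $A_j(z)=d(\chi_j\circ r)_{f(z)}:\mathbb C^N\to\mathbb C^m$; by (c) this matrix is holomorphic and bounded on $K_j$. Put
\[
T_\infty(\xi)=\bigl(\chi_jr(f+v)-\chi_jf-p_j,\ w_j-p'_j\bigr)_j,\qquad L\xi=\bigl(A_jv-p_j,\ w_j-p'_j\bigr)_j .
\]
The operator $L:\mathbb E\to\mathbb F$ is bounded and $\mathbb C$-linear, and $T_\infty(0)=0$ because $r\circ f=f$.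

\begin{lemma}\label{lem:lip}
There is $C_1$, independent of $n$ and $\kappa$, such that for $\kappa\le\kappa_0$ and $\delta_n\le\sigma_0$ we have $\|T_n(0)\|\le C_1\delta_n$, and $T_n-L$ has Lipschitz constant at most $C_1(\kappa+\delta_n)$ on the ball $\|\xi\|\le\kappa$.
\end{lemma}

\begin{proof}
The components of $T_\infty-T_n$ are $h_j-\zeta$ and $h'_j-\omega$ evaluated at $(\zeta,\omega)=(\chi_jf(z)+p_j(z),p'_j(z))$, with last variable of modulus at most $\delta_n$. For fixed $z$ and two elements of the ball, the two values of $(\zeta,\omega)$ lie in the convex set $\{|\zeta-\chi_jf(z)|\le\kappa,\ |\omega|\le\kappa\}$, on which \eqref{eq:star} holds. Integrating along the segment between them shows that $T_n-T_\infty$ has Lipschitz constant at most $C\delta_n$; it is also bounded by $C\delta_n$, which gives the bound on $T_n(0)$. The only nonzero components of $T_\infty-L$ are $\chi_jr(f+v)-\chi_jf-A_jv$ on $W_j^+$. For fixed $z$ the derivative of this expression in $v(z)$ is $d(\chi_j\circ r)_{f+v}-d(\chi_j\circ r)_f$, of norm at most $C\kappa$, because by (c) the second derivatives of $\chi_j\circ r$ are bounded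 on the $\kappa_0$-neighborhood of $f(\overline{K_j})$.
\end{proof}

\begin{lemma}\label{lem:inverse}
There is a bounded $\mathbb C$-linear map $R^0:\mathbb F\to\mathbb E$ with $LR^0=\mathrm{id}$.
\end{lemma}

\begin{proof}
Let $\phi\in\mathbb F$. For the inner problem, apply Lemma~\ref{lem:split} in the coordinate $\zeta=\psi_j$ to the sets $\{|\zeta|>a_0\}\cup\{\infty\}$ and $\{|\zeta|<a_1\}$ and to the components of $-\phi_j^-$. The first function obtained, restricted to $K_j$, is $p'_j$; the second is $w_j$. Then $p'_j-w_j=-\phi_j^-$ on $W_j^-$, as required.

For the outer problem we must solve $A_jv-p_j=\phi_j^+$, where $v$ is one function on $U$ but the charts $\chi_j$ vary with the face. We lift the right sides to the common space $\mathbb C^N$, split there, and project back. Near $Z_j$ the map $\chi_j^{-1}$ takes values in $O\subset\mathbb C^N$. Let $\Lambda_j(z):\mathbb C^m\to\mathbb C^N$ be its differential at $\chi_jf(z)$, a bounded holomorphic matrix on $K_j$. Since $r$ is the identity on $O$, we have $\chi_j\circ r\circ\chi_j^{-1}=\mathrm{id}$ near $Z_j$, so $A_j\Lambda_j=\mathrm{id}$. Let $V=\bigcup_j\{|\psi_j|<a_3\}$.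 Then $U\cup V=\mathbb P^1$, and $U\cap V=\bigcup_jW_j^+$ is bounded in $\mathbb C$. Lemma~\ref{lem:split}, applied to the function equal to $\Lambda_j\phi_j^+$ on $W_j^+$, gives bounded holomorphic maps $v^0:U\to\mathbb C^N$ and $\tilde p:V\to\mathbb C^N$ with $v^0-\tilde p=\Lambda_j\phi_j^+$ on $W_j^+$. To kill the jets let $e=e_{j(v^0)}$ be the polynomial of Lemma~\ref{lem:jets}. By Cauchy estimates $|j(v^0)|\le C\sup_U|v^0|$, so $e$ is bounded by $C\sup_U|v^0|$ on $\overline U$ and on each $\overline{K_j}$. Put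
\[
v=v^0-e\ \text{ on }U,\qquad p_j=A_j(\tilde p-e)\ \text{ on }K_j\subset V .
\]
Then $j(v)=0$ and $A_jv-p_j=A_j(v^0-\tilde p)=A_j\Lambda_j\phi_j^+=\phi_j^+$ on $W_j^+$. Every operation is bounded and $\mathbb C$-linear in $\phi$.
\end{proof}

The proof uses that $p_j$ is required only on the annulus $K_j$: the matrix $A_j$ is not defined on the whole face, since $f$ is not, and $e$ has a pole at $\infty$. Without the neck the unknown on $D_j$ would have to be holomorphic on a full disk, and the obstruction met in Section~\ref{sec:model} would return.

\subsection*{The real structure}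
Define $\tau:\mathbb E\to\mathbb E$ by $v\mapsto v^\tau$ and by letting the $j$-th components of $\tau\xi$ be $p_{j^*}^\tau$, $(p'_{j^*})^\tau$, $w_{j^*}^\tau$; define $\tau$ on $\mathbb F$ by $(\tau\phi)_j^\pm=(\phi_{j^*}^\pm)^\tau$. These are antilinear isometric involutions; the condition $j(v)=0$ is preserved because $v^\tau=\bar v$ on $\mathbb T$. The maps $T_n$ and $L$ commute with $\tau$. Indeed, from $f(z)=\overline{f(\tau z)}$, $r(\bar w)=\overline{r(w)}$ and \eqref{eq:conj} we get
\[
\chi_jr\bigl(f(z)+v^\tau(z)\bigr)=\chi_j\Bigl(\overline{r(f(\tau z)+v(\tau z))}\Bigr)=\overline{\chi_{j^*}r(f(\tau z)+v(\tau z))},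
\]
and \eqref{eq:conj} gives $h_j(\bar\zeta,\bar\omega,\bar s)=\overline{h_{j^*}(\zeta,\omega,s)}$ and the same identity for $h'$. Together with $\chi_jf=(\chi_{j^*}f)^\tau$ and $s_{n,j}=s_{n,j^*}^\tau$ this yields $T_n\tau=\tau T_n$. Differentiating the displayed identity in $v$ at $0$ gives $A_jv^\tau=(A_{j^*}v)^\tau$, hence $L\tau=\tau L$.

Let $\mathbb E^\tau$ and $\mathbb F^\tau$ be the real Banach spaces of $\tau$-invariant elements. Then $T_n$ and $L$ map invariant elements to invariant elements. For $\phi\in\mathbb F^\tau$ put $R\phi=\frac12(R^0\phi+\tau R^0\phi)\in\mathbb E^\tau$. The map $R$ is bounded, $\mathbb R$-linear, independent of $n$, and $LR\phi=\frac12(\phi+\tau\phi)=\phi$.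

\subsection*{Solving the equations}
Let $\kappa\le\kappa_0$ satisfy $\|R\|C_1\kappa\le\frac14$, and choose $n$ so large that $\delta_n\le\sigma_0$, $\|R\|C_1\delta_n\le\frac14$ and $C_1\delta_n\le\kappa/(2\|R\|)$. This order of choices is possible because $R$ and $C_1$ do not depend on $n$. On the closed ball $\mathbb B$ of radius $\kappa/\|R\|$ about $0$ in $\mathbb F^\tau$ put
\[
\Psi(\phi)=-(T_n-L)(R\phi)\in\mathbb F^\tau,\qquad\text{so that}\qquad T_n(R\phi)=\phi-\Psi(\phi).
\]
By Lemma~\ref{lem:lip}, $\Psi$ has Lipschitz constant at most $\|R\|C_1(\kappa+\delta_n)\le\frac12$, and $\|\Psi(0)\|=\|T_n(0)\|\le\kappa/(2\|R\|)$. Hence $\|\Psi(\phi)\|\le\|\Psi(0)\|+\frac12\|\phi\|\le\kappa/\|R\|$ on $\mathbb B$, and $\Psi$ is a contraction of $\mathbb B$ into itself. Let $\phi$ be its fixed point and $\xi=R\phi$. Then $\xi\in\mathbb E^\tau$, $\|\xi\|\le\kappa$ and $T_n(\xi)=0$.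

The maps \eqref{eq:pieces} therefore glue to a holomorphic map $g:\mathbb P^1\to X$ with $g=r(f+v)$ on $U$, $\sup|v|\le\kappa$ and $j(v)=0$. Since $\tau\xi=\xi$, we have $v^\tau=v$, $p_j=p_{j^*}^\tau$, $p'_j=(p'_{j^*})^\tau$ and $w_j=w_{j^*}^\tau$. The first identity and the equivariance of $f$ and $r$ give $g_U^\tau=g_U$, so the holomorphic maps $g^\tau$ and $g$ agree on the nonempty open set $U$ and hence on $\mathbb P^1$. This proves Proposition~\ref{prop:glue} and with it Theorem~\ref{thm:approx}. \qed

\begin{remark}
Rational connectedness was used twice: through (F3), to extend the loop over a disk in $X(\mathbb C)$, and through (F2), to obtain the families $H_j$ near every point of $X(\mathbb C)$. Neither use involves real points of $X$.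
\end{remark}

\section{The converse}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Suppose first that the conclusion of Theorem~\ref{thm:approx} holds for $k=0$. Let $M$ be any component of $X(\mathbb R)$ and $x,x'\in M$. The connected manifold $M$ is path connected, so there is a loop $\gamma$ in $M$ with $\gamma(s)=x$ and $\gamma(s')=x'$ for two distinct points $s,s'\in\mathbb{RP}^1$. With $S=\{s,s'\}$ we obtain a real morphism $g$ with $g(s)=x$ and $g(s')=x'$. So it suffices to treat the two-point hypothesis.

Fix $X\subset\mathbb P^\nu$ over $\mathbb R$. Morphisms $\mathbb P^1\to X$ of degree $e$ are given by tuples of $\nu+1$ binary forms of degree $e$ without common zero, up to a scalar, that satisfy the equations of $X$; they are parametrized by a quasi-projective scheme over $\mathbb R$ whose real points are the real morphisms. Hence $\mathrm{Mor}(\mathbb P^1_{\mathbb R},X)$ has countably many irreducible components $\mathcal M_i$, each quasi-projective over $\mathbb R$. Let $Z_i\subset X\times X$ be the Zariski closure of the image of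
\[
\epsilon_i:\mathcal M_i\times\mathbb P^1\times\mathbb P^1\to X\times X,\qquad(g,a,b)\mapsto(g(a),g(b)).
\]
It is a closed subvariety defined over $\mathbb R$, and by hypothesis $M\times M\subset\bigcup_iZ_i(\mathbb R)$.

We claim that a closed subvariety $Z\ne X\times X$ over $\mathbb R$ contains no nonempty open subset $G$ of $(X\times X)(\mathbb R)$. Otherwise take $z\in G$, an affine open neighborhood of $z$ over $\mathbb R$, and a nonzero regular function $\phi$ on it that vanishes on $Z$. Real local parameters at the smooth point $z$ are holomorphic coordinates on $(X\times X)(\mathbb C)$ near $z$ in which the real points are those with real coordinates. The holomorphic function $\phi$ vanishes on an open subset of $\mathbb R^{2\dim X}$ around $z$, so its Taylor series at $z$ is zero and it vanishes near $z$ in $(X\times X)(\mathbb C)$. As $(X\times X)_{\mathbb C}$ is integral, $\phi=0$, a contradiction.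

If all $Z_i$ were proper, the sets $Z_i(\mathbb R)\cap(M\times M)$ would be closed and nowhere dense in the nonempty compact manifold $M\times M$, which is open in $(X\times X)(\mathbb R)$, and countably many of them would cover it. This contradicts the Baire category theorem. So some $\epsilon_i$ is dominant. By Chevalley's theorem its image over $\mathbb C$ contains a dense Zariski open subset of $X_{\mathbb C}\times X_{\mathbb C}$, and each point $(x,x')$ of this subset has the form $(g(a),g(b))$. Thus $X_{\mathbb C}$ is rationally connected.
\end{proof}

\begin{thebibliography}{9}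

\bibitem{source}
\emph{Approximation des courbes sur les surfaces rationnelles r\'eelles},
\texttt{https://www.i2m.univ-amu.fr/perso/frederic.mangolte/POITIERS-13-11-14.pdf}

\bibitem{Kollar}
Koll\'ar, \emph{Rational Curves on Algebraic Varieties}.

\bibitem{KMM}
Koll\'ar, Miyaoka, Mori, 1992.

\end{thebibliography}
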